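\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Superexponentially many Egyptian fractions with prescribed prime factors}


\begin{abstract}
Let $p_1,\dots,p_t$ be distinct primes, and let $T_k$ be the number of ways to write $1$ as a sum of $k$ distinct unit fractions whose denominators exceed $1$ and have all their prime factors in $\{p_1,\dots,p_t\}$. We answer negatively the question whether $T_k\le V^k$ for some constant $V$: whenever solutions exist at all, no exponential bound holds. More precisely, with $g=\gcd(p_1-1,\dots,p_t-1)$, the number $T_k$ vanishes unless $k\equiv 1\pmod g$, and if solutions exist, then $T_k\ge (c_0k^{t-1})^k$ with a constant $c_0>0$ for all large $k\equiv1\pmod g$. For solutions whose denominators are at most $C^k$, with $C$ a sufficiently large constant, this is sharp up to a factor $e^{O(k)}$. The method is a pigeonhole argument on sums of divisors, followed by a completion with a reserved set of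 divisors.
\end{abstract}

\section{The question and the answer}

Let $t\ge1$, let $p_1,\dots,p_t$ be distinct primes, and let $S=S(p_1,\dots,p_t)$ be the set of integers $x>1$ all of whose prime factors lie in $\{p_1,\dots,p_t\}$. For $k\ge1$ let $T_k=T_k(p_1,\dots,p_t)$ be the number of solutions of
\begin{equation}\label{eq:main}
\frac1{x_1}+\dots+\frac1{x_k}=1,\qquad 1<x_1<x_2<\dots<x_k,\qquad x_i\in S .
\end{equation}
In particular $T_1=0$. ``Solution'' always means a solution of \eqref{eq:main} for some $k$, and we often identify a solution with the set $\{x_1,\dots,x_k\}$ of its terms. The following question comes from \cite{EFR}: \emph{is there a constant $V$, depending only on the primes, such that $T_k\le V^k$ for all $k\ge1$?}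

Put
\[
\Pi=p_1\cdots p_t,\qquad \Lambda=\prod_{i=1}^t\frac{p_i}{p_i-1},\qquad g=\gcd(p_1-1,\dots,p_t-1),\qquad U=S\cup\{1\}.
\]
Since $\sum_{u\in U}1/u=\Lambda$ and $S$ is infinite, a solution can exist only if $\Lambda-1>1$. It is known that this condition is also sufficient: $T_k>0$ for some $k$ if and only if $\Lambda>2$ (a proof is in Proposition~\ref{prop:exist}). Known lower bounds are exponential: $T_k(3,5,7)\ge c_1\sqrt{62}^{\,k}$ for every odd $k\ge11$ and $T_k(2,3,5)\ge c_2\sqrt{368}^{\,k}$ for every $k\ge3$, with computable constants $c_1,c_2>0$.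

\paragraph{What to expect.} These bounds may suggest that $T_k$ grows exponentially. A count suggests otherwise. If $N\in U$ is a common multiple of the $x_i$, then multiplying \eqref{eq:main} by $N$ turns it into
\[
N=\sum_{i=1}^k \frac N{x_i},
\]
a representation of $N$ as a sum of $k$ distinct proper divisors of $N$; conversely, every such representation gives a solution. Take $N=\Pi^n$ and $k=n$. There are $(n+1)^t$ divisors, so there are at least $\bigl((n+1)^t/n\bigr)^n\ge n^{(t-1)n}$ sets of $n$ of them, while the sums of these sets are integers not exceeding $nN=e^{O(n)}$. On average an integer in this range is hit at least $n^{(t-1)n}e^{-O(n)}$ times. For $t=1$ this says nothing, but for $t\ge2$ it is more than exponential. When $\Lambda>2$ we always have $t\ge2$, because $p/(p-1)\le2$ for every prime $p$.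

The average says nothing about the particular value $N$. The proof closes this gap: we fix \emph{some} popular sum, and then reach $N$ by adding further divisors taken from a small set which was kept in reserve.

\begin{theorem}\label{thm:one}
A constant $V$ with $T_k\le V^k$ for all $k\ge1$ exists if and only if $\Lambda\le2$, and in that case $T_k=0$ for all $k$. If $\Lambda>2$, then there are a constant $c>0$ and arbitrarily large $K$ with $T_K\ge K^{cK}$.
\end{theorem}

So there is no such $V$, for instance, for $\{2,3\}$, $\{2,3,5\}$ and $\{3,5,7\}$. The count above also predicts a rate of growth. This lower bound can be proved for every large $k$ that is possible modulo $g$.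

\begin{theorem}\label{thm:two}
Let $\Lambda>2$.
\begin{enumerate}
\item[(a)] If $T_k>0$, then $k\equiv1\pmod g$. There are $c_0>0$, $C_0$ and $k_0$ such that for every $k\ge k_0$ with $k\equiv1\pmod g$ we have $T_k\ge(c_0k^{t-1})^k$; indeed at least $(c_0k^{t-1})^k$ solutions have $x_k\le C_0^{\,k}$.
\item[(b)] For every $C>1$ there is $C'$ such that for all $k\ge1$ at most $(C'k^{t-1})^k$ solutions have $x_k\le C^k$. Hence for every fixed $C\ge C_0$ the number of solutions with $x_k\le C^k$ is $k^{(t-1)k}e^{O(k)}$ for all large $k\equiv1\pmod g$.
\item[(c)] For all $k\ge1$, $\;T_k\le(1+\log_2k)^{tk}\,2^{(t-1)k(k-1)/2}$.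
\end{enumerate}
\end{theorem}

Between (a) and (c) there remains a gap. We do not know whether $T_k\le k^{O(k)}$ holds without a restriction on $x_k$.

\paragraph{Organization.} Section~\ref{sec:23} carries out the whole argument for the primes $2,3$, where the completion step is just base-$6$ expansion. Section~\ref{sec:tools} builds the general completion step, and Section~\ref{sec:thm1} proves Theorem~\ref{thm:one}. Section~\ref{sec:which} determines which residues of $k$ occur, Section~\ref{sec:lower} proves the lower bound of Theorem~\ref{thm:two}(a), and Section~\ref{sec:upper} proves the upper bounds (b) and (c).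

\section{The idea, for the primes \texorpdfstring{$2$}{2} and \texorpdfstring{$3$}{3}}\label{sec:23}

Start from $\frac12+\frac13+\frac16=1$. We keep $\frac12+\frac13$ and replace $\frac16$ by many different sums. With $N=6^n$ this means writing
\[
N/6=6^{n-1}
\]
as a sum of distinct divisors $d$ of $N$ with $d<6^{n-1}$. The corresponding denominators $N/d$ exceed $6$, so they do not collide with $2$ and $3$.

\emph{The reserve.} Let $\mathcal C=\{6^i,\,2\cdot6^i,\,3\cdot6^i:\ 0\le i\le n-2\}$, a set of $3(n-1)$ divisors of $N$. Every integer $M$ with $0\le M<6^{n-1}$ is a sum of at most $2(n-1)$ distinct elements of $\mathcal C$: expand $M$ in base $6$ and write each nonzero digit as one of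
\[
1,\quad 2,\quad 3,\quad 4=1+3,\quad 5=2+3 .
\]

\emph{The free part.} Let $F$ be the set of divisors $d\le 6^{n-1}/(2n)$ of $N$ that are not in $\mathcal C$. A divisor $d>6^{n-1}/(2n)$ has $N/d<12n$, and at most $(1+\log_2(12n))^2$ numbers $2^a3^b$ lie below $12n$. So for large $n$
\[
|F|\ge(n+1)^2-3(n-1)-(1+\log_2(12n))^2\ge \tfrac12n^2 .
\]
Hence $F$ has $\binom{|F|}n\ge(|F|/n)^n\ge(n/2)^n$ subsets with $n$ elements. Each has a sum between $1$ and $6^{n-1}/2$, so some integer $m$ is the sum of at least $(n/2)^n/6^n=(n/12)^n$ of these subsets.

\emph{Completion.} Put $M=6^{n-1}-m$, and write $M$ as the sum of a set $E\subset\mathcal C$ with $|E|\le2(n-1)$. For each of the subsets $D$ found above, $D\cap E=\emptyset$, every $d\in D\cup E$ is less than $6^{n-1}$, and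
\[
\frac12+\frac13+\sum_{d\in D\cup E}\frac{1}{N/d}=\frac56+\frac{m+M}{N}=1 .
\]
The set $E$ is the same for all $D$, so all these solutions have the same number of terms $K=2+n+|E|\le3n$, and different $D$ give different solutions. Thus $T_K(2,3)\ge(n/12)^n$ with $n\le K\le3n$. If $T_k(2,3)\le V^k$ held for all $k$ with some $V\ge1$, we would get $n/12\le V^3$ for all large $n$, which is absurd.

Here is the completion in small numbers, with free sets of three divisors. Let $N=6^4=1296$, so $N/6=216$. The sets $\{4,16,24\}$ and $\{8,9,27\}$ avoid $\mathcal C$ and have the same sum $44$. Now $216-44=172=4\cdot36+4\cdot6+4$, so $E=\{36,108,6,18,1,3\}$. The two resulting solutions are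
\[
\{2,3,12,36,54,72,81,216,324,432,1296\},\qquad \{2,3,12,36,48,72,144,162,216,432,1296\}.
\]

\emph{What is special here.} The argument used a solution to start from, and the fact that the number of divisors of $N$ exceeds every fixed multiple of $n$ when $n$ is large; both are available whenever $\Lambda>2$. It also used the digit expansion, which is not: for $\{3,5,7\}$, say, one cannot write $2$ as a sum of distinct elements of $U$. We need a substitute: a set of $O(n)$ divisors of $\Pi^n$ whose subset sums cover all integers in a long range, with only $O(n)$ summands each. The range that we obtain ends a constant factor below $\Pi^n$, and therefore we shall start from a solution whose largest term is large.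

\section{Completion and expansion}\label{sec:tools}

From now on $\Lambda>2$, so that $t\ge2$, except in statements that mention other values of $\Lambda$. Fix distinct $p,q\in\{p_1,\dots,p_t\}$. Implied constants depend only on the primes and on choices that are fixed once and for all. If $u\in U$, then each exponent in the factorization of $u$ is at most $\log_2u$; hence
\begin{equation}\label{eq:count}
\#\{u\in U:\ u\le w\}\le(1+\log_2w)^t\quad(w\ge1),\qquad
u\in U,\ u\le2^e\ \Longrightarrow\ u\mid\Pi^e
\end{equation}
for integers $e\ge0$.

\subsection*{Elements of \texorpdfstring{$U$}{U} in short intervals}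

The numbers $p^iq^j$ become dense on a multiplicative scale, because $p$ and $q$ are multiplicatively independent. The next lemma keeps track of where this density begins, which will matter in Section~\ref{sec:lower}.

\begin{lemma}\label{lem:step}
Let $\delta>0$, and let $a,b,a',b'$ be positive integers with
\begin{equation}\label{eq:ab}
1<p^aq^{-b}\le1+\delta,\qquad 1<q^{b'}p^{-a'}\le1+\delta .
\end{equation}
Then for every real $y\ge p^{a'}q^b$ the interval $(y,(1+\delta)y]$ contains a number $p^iq^j$ with $i,j\ge0$.
\end{lemma}

\begin{proof}
Let $u=p^iq^j$ be the largest number of this form that is at most $y$. If $i<a'$ and $j<b$, then $pu\le p^{a'}q^{b-1}\le y$, contradicting maximality. So $j\ge b$ or $i\ge a'$, and accordingly $u'=u\,p^aq^{-b}$ or $u'=u\,q^{b'}p^{-a'}$ is again of this form. It lies in $(u,(1+\delta)u]$. By maximality $u'>y$, and $u'\le(1+\delta)u\le(1+\delta)y$.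
\end{proof}

The exponents in \eqref{eq:ab} come from continued fractions. The number $\theta=\log p/\log q$ is irrational, since $p^a\ne q^b$ for $a,b\ge1$. Let $P_i/Q_i$ be its convergents. Recall that $Q_i\to\infty$, that the numbers $Q_i\theta-P_i$ alternate in sign, and that
\begin{equation}\label{eq:cf}
0<|Q_i\theta-P_i|<1/Q_{i+1}.
\end{equation}
Since $Q_i\log p-P_i\log q=(Q_i\theta-P_i)\log q$, an index $i$ with $Q_i\theta-P_i>0$ gives the pair $(a,b)=(Q_i,P_i)$, and an index with $Q_i\theta-P_i<0$ gives $(a',b')=(Q_i,P_i)$. Two consecutive indices give all four numbers; for large indices they are positive, and $\delta$ may be taken as small as we like.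

\begin{lemma}\label{lem:gaps}
For every integer $r\ge0$ there is $A$ such that for every real $y\ge A$ the interval $(y,\frac32y]$ contains at least $r+1$ elements of $U$.
\end{lemma}

\begin{proof}
Choose $\delta>0$ with $(1+\delta)^{r+1}\le\frac32$ and $a,b,a',b'$ with \eqref{eq:ab}. Put $A=p^{a'}q^b$ and apply Lemma~\ref{lem:step} to $y,(1+\delta)y,\dots,(1+\delta)^ry$. The resulting $r+1$ intervals are disjoint and contained in $(y,\frac32y]$.
\end{proof}

\subsection*{The completion lemma}

\begin{theorem}[Birch \cite{Birch}]\label{thm:birch}
For coprime integers $p,q>1$, every sufficiently large integer is a sum of distinct numbers $p^aq^b$ with $a,b\ge0$.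
\end{theorem}

Fix an integer $B_0\ge1$ such that every integer $M\ge B_0$ is a sum of distinct elements of $U$. This gives no good control on the number of summands, and the summands need not divide the $N$ we want. We use it only for bounded $M$, and reduce to bounded $M$ greedily: subtract from $M$ an element of $U$ between $M/2$ and $3M/4$, so that what is left is smaller than what was subtracted (which ensures distinctness) but still at least $M/4$ (so that we do not fall below $B_0$). To keep the set of subtracted elements small, we take them from a fixed finite set multiplied by powers of $\Pi$. The lemma also allows a few elements to be forbidden; this is needed only in Section~\ref{sec:which}.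

\begin{lemma}[Completion]\label{lem:comp}
Let $r\ge0$ be an integer. Let $A\ge2B_0$ have the property of Lemma~\ref{lem:gaps} for $r$, let $e$ be an integer with $2^e\ge\frac32A\Pi$, and let $\mathcal B=\{b\in U:\ A<b\le\frac32A\Pi\}$. For $n\ge e$ put
\[
\mathcal C_n=\{u\in U:\ u<2A\}\cup\{\Pi^ib:\ b\in\mathcal B,\ 0\le i\le n-e\}.
\]
Then all elements of $\mathcal C_n$ divide $\Pi^n$, and $|\mathcal C_n|\le2A+(n+1)|\mathcal B|$. Let $\mathcal X\subset U$ be a set of at most $r$ elements, all of them at least $2A$. Then every integer $M$ with
\[
B_0\le M<2A\Pi^{n-e+1}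
\]
is a sum of at most $2A+\log_2M$ distinct elements of $\mathcal C_n\setminus\mathcal X$.
\end{lemma}

\begin{proof}
Elements of $\mathcal B$, and elements of $U$ below $2A\le\frac32A\Pi$, are at most $2^e$, so they divide $\Pi^e$ by \eqref{eq:count}. Hence all elements of $\mathcal C_n$ divide $\Pi^n$. The bound for $|\mathcal C_n|$ is clear. The last assertion is proved by induction on $M$.

If $M<2A$, then $M$ is a sum of distinct elements of $U$ by the choice of $B_0$. These are at most $M<2A$, so they lie in $\mathcal C_n\setminus\mathcal X$, and there are at most $M<2A$ of them.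

Let $M\ge2A$. Put $y=M/2$. Then $A\le y<A\Pi^{n-e+1}$, so $A\Pi^i\le y<A\Pi^{i+1}$ for some $0\le i\le n-e$. The interval $(y\Pi^{-i},\frac32y\Pi^{-i}]$ contains at least $r+1$ elements of $U$, and they lie in $\mathcal B$ because $A\le y\Pi^{-i}<A\Pi$. Multiplying them by $\Pi^i$ we get at least $r+1$ elements of $\mathcal C_n$ in $(\frac M2,\frac{3M}4]$. One of them, $v$ say, is not in $\mathcal X$. Put $M'=M-v$. Then
\[
B_0\le\tfrac A2\le\tfrac M4\le M'<\tfrac M2<v .
\]
By induction $M'$ is a sum of at most $2A+\log_2(M/2)$ distinct elements of $\mathcal C_n\setminus\mathcal X$. They are at most $M'<v$, hence different from $v$. Together with $v$ there are at most $2A+\log_2M$ of them.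
\end{proof}

\subsection*{Solutions from divisor sums}

The passage from divisors back to denominators will be used several times, in the following form.

\begin{lemma}[Gluing]\label{lem:glue}
Let $N\in U$. Let $Z\subset S$ be a finite nonempty set of divisors of $N$, and let $W$ be a finite set of divisors of $N$ such that $N/w>\max Z$ for all $w\in W$ and
\[
\sum_{w\in W}w=N\Bigl(1-\sum_{x\in Z}\frac1x\Bigr).
\]
Then $Z\cup\{N/w:\ w\in W\}$ is a solution with $|Z|+|W|$ terms.
\end{lemma}

\begin{proof}
The numbers $N/w$ are distinct, belong to $U$, and exceed $\max Z>1$; so they lie in $S\setminus Z$. The sum of the reciprocals is $\sum_{x\in Z}\frac1x+\frac1N\sum_{w\in W}w=1$.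
\end{proof}

In most applications $Z=\{z_1,\dots,z_{k_0-1}\}$ consists of all but the largest term of a solution $z_1<\dots<z_{k_0}=z$; this set is nonempty because $T_1=0$. Then the condition on the sum reads $\sum_{w\in W}w=N/z$, and the condition $N/w>\max Z$ holds if all $w<N/z$.

As a first application we prove the existence criterion. The idea is to choose terms greedily until the missing part of $1$ is small compared with the terms already used, and then to complete.

\begin{proposition}\label{prop:exist}
There is a solution for some $k$ if and only if $\Lambda>2$.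
\end{proposition}

\begin{proof}
The terms of a solution form a finite subset of the infinite set $S$, so if there is a solution, then $1<\sum_{s\in S}1/s=\Lambda-1$. Conversely let $\Lambda>2$. Go through the elements $s_1<s_2<\cdots$ of $S$ in turn, starting with $\rho=1$: if $1/s_i<\rho$, accept $s_i$ and replace $\rho$ by $\rho-1/s_i$; otherwise skip $s_i$. Then always $\rho>0$. Some element is skipped, since otherwise $\Lambda-1=\sum_{s\in S}1/s\le1$. In fact infinitely many are skipped: if $s$ were the last one, then $\rho\le1/s$ at that moment and all later elements are accepted, so $\sum_{s'\in S,\,s'>s}1/s'\le1/s$; but the multiples $sx$ with $x\in S$ alone contribute $(\Lambda-1)/s>1/s$.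

Take $A,e$ as in Lemma~\ref{lem:comp} for $r=0$, and let $s\ge\Pi^e$ be a skipped element. Let $Z$ be the set of elements accepted before $s$ (it contains $s_1$), so $0<\rho=1-\sum_{x\in Z}1/x\le1/s$ and $\max Z<s$. For $n$ large and $N=\Pi^n$, all elements of $Z$ divide $N$, and $M=N\rho$ is an integer with $B_0\le M\le N/s\le\Pi^{n-e}$. By Lemma~\ref{lem:comp}, $M$ is the sum of the elements of a set $W\subset\mathcal C_n$. Each $w\in W$ is at most $M\le N/s$, so $N/w\ge s>\max Z$, and Lemma~\ref{lem:glue} gives a solution.
\end{proof}

\subsection*{Expansion}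

\begin{lemma}[Expansion]\label{lem:exp}
If $x_1<\dots<x_k$ and $y_1<\dots<y_\ell$ are solutions, then so is
\[
x_1<\dots<x_{k-1}<x_ky_1<\dots<x_ky_\ell .
\]
For fixed $(y_i)$ this map on solutions $(x_i)$ with $k$ terms is injective; hence $T_{k+\ell-1}\ge T_k$ whenever $T_\ell>0$. Starting from a solution $y_1<\dots<y_\ell$ and expanding $j-1$ times by this same solution, we get a solution with $1+j(\ell-1)$ terms and largest term $y_\ell^{\,j}$, all of whose terms are products of at most $j$ of the $y_i$ (repetitions allowed).
\end{lemma}

\begin{proof}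
The term $1/x_k$ has been replaced by $\sum_i1/(x_ky_i)=1/x_k$, and $x_ky_1>x_k$. The largest term of the new solution divided by $y_\ell$ is $x_k$, and $x_1,\dots,x_{k-1}$ are its $k-1$ smallest terms; this proves injectivity. The rest follows by induction on $j$.
\end{proof}

In particular, since $\Lambda>2$, there are solutions whose largest term is as large as we please.

\section{Proof of Theorem \ref{thm:one}}\label{sec:thm1}

We isolate the pigeonhole step, since it will be used again with a reserve that needs fewer summands. It is the argument of Section~\ref{sec:23}, with an arbitrary reserve $\mathcal R$ in place of $\mathcal C$.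

\begin{lemma}[Counting]\label{lem:pigeon}
Let $n\ge2$ and $N=\Pi^n$. Let $z_1<\dots<z_{k_0}=z$ be a solution whose terms divide $N$, and let $\mathcal R$ be a set of divisors of $N$. Suppose that
\begin{enumerate}
\item[(i)] every integer $M$ with $N/(2z)\le M<N/z$ is a sum of at most $L$ distinct elements of $\mathcal R$;
\item[(ii)] $|\mathcal R|+(1+\log_2(2zn))^t\le\frac12n^t$.
\end{enumerate}
Then there is $K$ with $n\le K\le n+L+k_0-1$ such that at least $\bigl(n^{t-1}/(2\Pi)\bigr)^n$ solutions have $K$ terms, all of them divisors of $N$.
\end{lemma}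

\begin{proof}
Let $F$ be the set of divisors $d\le N/(2zn)$ of $N$ with $d\notin\mathcal R$. If $d\mid N$ and $d>N/(2zn)$, then $N/d$ is an element of $U$ below $2zn$. By \eqref{eq:count} and (ii),
\[
|F|\ge(n+1)^t-(1+\log_2(2zn))^t-|\mathcal R|\ge\tfrac12n^t\ge n ,
\]
the last step because $t\ge2$ and $n\ge2$. So $F$ has $\binom{|F|}n\ge(|F|/n)^n\ge(n^{t-1}/2)^n$ subsets with $n$ elements. Their sums are positive integers not exceeding $N/(2z)$, so some $m\le N/(2z)$ is the sum of at least $(n^{t-1}/2)^n/N=(n^{t-1}/(2\Pi))^n$ of them.

Put $M=N/z-m$, so $N/(2z)\le M<N/z$, and by (i) fix a set $E\subset\mathcal R$ with sum $M$ and $|E|\le L$. For each of the subsets $D$ above, $D\cap E=\emptyset$, the sum of $D\cup E$ is $N/z$, and all its elements are less than $N/z$ (those of $D$ are at most $N/(2zn)$, those of $E$ at most $M$). By Lemma~\ref{lem:glue} with $Z=\{z_1,\dots,z_{k_0-1}\}$ and $W=D\cup E$ we get a solution with $K=n+|E|+k_0-1$ terms, all dividing $N$. Since $E$ and $Z$ are fixed, $K$ does not depend on $D$, and $D$ can be recovered from the solution.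
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
If $\Lambda\le2$, then $T_k=0$ for all $k$ by Proposition~\ref{prop:exist}, and $V=1$ will do. Let $\Lambda>2$. Fix $A,e,\mathcal B$ as in Lemma~\ref{lem:comp} with $r=0$. By Proposition~\ref{prop:exist} and Lemma~\ref{lem:exp} fix a solution $z_1<\dots<z_{k_0}=z$ with $z\ge\Pi^e$. Let $n$ be large, $N=\Pi^n$ and $\mathcal R=\mathcal C_n$. Then all $z_i$ divide $N$. An integer $M$ with $N/(2z)\le M<N/z$ satisfies $B_0\le M<\Pi^{n-e}$, so Lemma~\ref{lem:comp} with $\mathcal X=\emptyset$ gives condition (i) of Lemma~\ref{lem:pigeon} with $L=2A+\log_2N=O(n)$. Condition (ii) holds for large $n$ because $|\mathcal C_n|=O(n)$, $z$ is fixed and $t\ge2$. Hence for some $c_1$ and all large $n$ there is $K$ with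
\[
T_K\ge\Bigl(\frac{n^{t-1}}{2\Pi}\Bigr)^n,\qquad n\le K\le c_1n .
\]
Let $c=\frac{t-1}{2c_1}$. Then $K^{cK}\le(c_1n)^{(t-1)n/2}\le T_K$ for $n$ large. If $T_k\le V^k$ held for all $k$, where we may assume $V\ge1$, then $n^{t-1}\le2\Pi V^{c_1}$ for all large $n$, which is false since $t\ge2$.
\end{proof}

\begin{remark}
The hypothesis $\Lambda>2$ enters only through the existence of one solution and through $t\ge2$. The latter is needed twice: to have two multiplicatively independent elements for Lemma~\ref{lem:comp}, and to have more divisors of $\Pi^n$ than any fixed multiple of $n$.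
\end{remark}

\section{Which \texorpdfstring{$k$}{k} occur}\label{sec:which}

Let $G=\{\ell-1:\ T_\ell>0\}$, a nonempty set of positive integers. By Lemma~\ref{lem:exp} it is closed under addition. Let $d=\gcd G$. As for every additive semigroup of positive integers, $G$ contains all sufficiently large multiples of $d$.

\begin{proposition}\label{prop:gcd}
$d=g$. In particular $T_k>0$ implies $k\equiv1\pmod g$, and $T_k>0$ for all sufficiently large $k\equiv1\pmod g$.
\end{proposition}

One divisibility is immediate. Given a solution, let $N=\operatorname{lcm}(x_1,\dots,x_k)$. Then $N=\sum_{i=1}^kN/x_i$, and $N$ and all $N/x_i$ lie in $U$, so they are $\equiv1\pmod g$ because every $p_i$ is. Hence $1\equiv k\pmod g$. Thus $g\mid d$.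

It remains to prove that $d\mid p'-1$ for every $p'\in\{p_1,\dots,p_t\}$. The plan is this. All solutions have the same number of terms modulo $d$. By gluing, this forces all representations of a large integer $M$ as a sum of distinct elements of $U$ to have the same number $f(M)$ of terms modulo $d$ (Steps 1 and 2). If we could add $p'^{\,\tau}$ to any integer $x$ at the cost of one term, then adding $p'^{\,\tau}$ to $x$ a total of $p'$ times would cost $p'$ terms, while adding $p'^{\,\tau+1}$ costs one; so $p'\equiv1\pmod d$. The obstacle is that $p'^{\,\tau}$ may already occur in a representation of $x$, unless $p'^{\,\tau}>x$. This is overcome by showing that $f$ is periodic (Step 3), so that $p'^{\,\tau}$ can be replaced by a larger power of $p'$ in the same residue class (Step 4).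

For the periodicity we use the theorem of Fine and Wilf. A finite word $w_0\dots w_{L-1}$ has period $s\ge1$ if $w_i=w_{i+s}$ whenever $0\le i<i+s<L$.

\begin{theorem}[Fine--Wilf \cite{FW}]\label{thm:fw}
A finite word of length at least $s+s'$ with periods $s$ and $s'$ has period $\gcd(s,s')$.
\end{theorem}

\begin{proof}
For convenience we include a proof. Number the positions in a window of $s+s'$ consecutive letters by $0,\dots,s+s'-1$. From position $i$ move to $i+s$ if $i<s'$ and to $i-s'$ if $i\ge s'$. The move stays in the window, preserves the letter, and is addition of $s$ modulo $s+s'$. So positions in the window that are congruent modulo $\gcd(s,s+s')=\gcd(s,s')$ carry the same letter. Any two positions of the word at distance $\gcd(s,s')$ lie in a common window, since $\gcd(s,s')+1\le s+s'$.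
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:gcd}, remaining part]
\emph{Step 1. If finite nonempty sets $Y,Y'\subset U$ have the same sum $\sigma$, then $|Y|\equiv|Y'|\pmod d$.} Let $r=|Y\cup Y'|$ and take $A,e$ as in Lemma~\ref{lem:comp} for this $r$. Choose $j$ with $\Pi^j\ge2A$ and put $\mathcal X=\Pi^j(Y\cup Y')$, a set of $r$ elements of $U$, all at least $2A$. Take a solution $z_1<\dots<z_{k_0}=z$ with $z\ge\Pi^e$, and let $n\ge e$ be so large that, with $N=\Pi^n$, all $z_i$ and all elements of $\mathcal X$ divide $N$ and $M:=N/z-\Pi^j\sigma\ge B_0$. Since $M<N/z\le\Pi^{n-e}$, Lemma~\ref{lem:comp} gives a set $E\subset\mathcal C_n\setminus\mathcal X$ with sum $M$. The sets $\Pi^jY\cup E$ and $\Pi^jY'\cup E$ are disjoint unions with sum $N/z$, and their elements are at most $\max(M,\Pi^j\sigma)<N/z$. By Lemma~\ref{lem:glue} with $Z=\{z_1,\dots,z_{k_0-1}\}$ there are solutions with $k_0-1+|E|+|Y|$ and with $k_0-1+|E|+|Y'|$ terms. Both numbers are $\equiv1\pmod d$.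

\emph{Step 2. The function $f$.} By Step 1 we may define, for integers $M\ge B_0$, the residue $f(M)\in\mathbb Z/d$ as the number of terms in any representation of $M$ as a sum of distinct elements of $U$. Then
\begin{equation}\label{eq:f}
f(x+v)=f(x)+1\qquad\text{for }v\in U,\ B_0\le x<v,
\end{equation}
since a representation of $x$ uses only elements at most $x<v$.

\emph{Step 3. There is $h\ge1$ with $f(x+h)=f(x)$ for all $x\ge B_0$.} As in the paragraph after \eqref{eq:cf}, there are $a,b\ge1$ with $1<p^aq^{-b}\le1+\frac1{2(q+2)}$. Put $v=q^b$, $v'=p^a$ and $h=v'-v$. Then $h(q+2)+1\le\frac v2+1\le v$, that is,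
\begin{equation}\label{eq:vh}
v-h\ge h(q+1)+1 .
\end{equation}
Let $u\in U$ and $B_0\le x<u(v-h)$. Evaluate $f$ at $x+uv'=(x+uh)+uv$ in two ways. Since $x<uv'$ and $x+uh<uv$, \eqref{eq:f} gives $f(x)+1=f(x+uh)+1$, so
\begin{equation}\label{eq:per}
f(x+uh)=f(x)\qquad\text{for }u\in U,\ B_0\le x<u(v-h).
\end{equation}
Thus for every $u\in U$ the function $f$ has the period $uh$ on a long initial range. We combine two such periods, with coprime $u$'s, into the period $h$.

Let $u=p^i\ge B_0$ with $i\ge1$, and let $u'$ be the least power of $q$ exceeding $u$, so $u<u'\le qu$. Consider the values of $f$ on the integers of $I=[B_0,u(v-h))$ as a word. By \eqref{eq:per}, applied to $u$ and to $u'>u$, it has periods $uh$ and $u'h$, whose greatest common divisor is $h$. By \eqref{eq:vh} its length is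
\[
u(v-h)-B_0\ge uh(q+1)+u-B_0\ge uh(q+1)\ge uh+u'h .
\]
By Theorem~\ref{thm:fw}, $f(x)=f(x+h)$ whenever $x,x+h\in I$. Let $i\to\infty$.

\emph{Step 4. Conclusion.} Let $p'\in\{p_1,\dots,p_t\}$. The powers of $p'$ are eventually periodic modulo $h$: there are $\tau_0,\omega\ge1$ with $p'^{\,\tau+\omega}\equiv p'^{\,\tau}\pmod h$ for all $\tau\ge\tau_0$. Let $x\ge B_0$ and $\tau\ge\tau_0$, and choose $j\ge0$ with $p'^{\,\tau+j\omega}>x$. By Step 3 and \eqref{eq:f},
\[
f(x+p'^{\,\tau})=f(x+p'^{\,\tau+j\omega})=f(x)+1 .
\]
This holds for every $x\ge B_0$, so we may apply it $p'$ times in succession, and also once with $\tau+1$ in place of $\tau$: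
\[
f(x)+1=f(x+p'^{\,\tau+1})=f(x+p'\cdot p'^{\,\tau})=f(x)+p' .
\]
Hence $d\mid p'-1$. As $p'$ was arbitrary, $d\mid g$; together with $g\mid d$ this gives $d=g$.
\end{proof}

\section{The lower bound of Theorem \ref{thm:two}(a)}\label{sec:lower}

The first assertion of (a) is contained in Proposition~\ref{prop:gcd}. For the lower bound, consider what Section~\ref{sec:thm1} loses. Of the $K\le c_1n$ terms of the solutions constructed there, only $n$ are free; the terms used for completion are fixed. Every fixed term costs a factor of about $k^{t-1}$ compared with the target $(c_0k^{t-1})^k$. We can afford a total loss of $e^{O(k)}$, hence only $O(k/\log k)$ fixed terms.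

The greedy completion of Lemma~\ref{lem:comp} divides the remainder by at most $4$ in each step and so may take a number of steps of order $n$. To finish in $O(n/\log n)$ steps we shrink the remainder by a fixed power of $n$ each time, and so we need an element of $U$ within a factor $1+n^{-c'}$ of the remainder, with some $c'>0$. Moreover such elements must exist already at a height $R=\exp(n^{\varepsilon})$ with small $\varepsilon$: the reserve has $O(n(\log R)^t)$ elements, and this must be negligible compared with the $(n+1)^t$ divisors of $\Pi^n$. So we need a version of Lemma~\ref{lem:gaps} in which the gap is a negative power of $\log y$. That $\log p/\log q$ is irrational is no longer enough; we need that it is not too well approximable by rationals.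

\begin{theorem}[Baker, see \cite{BW}]\label{thm:baker}
For distinct primes $p,q$ there is $\kappa\ge1$ such that $|a\log p-b\log q|\ge\max(|a|,|b|)^{-\kappa}$ for all integers $a,b$ with $\max(|a|,|b|)\ge2$.
\end{theorem}

\begin{lemma}\label{lem:baker}
There are $c\in(0,1)$ and $y_0$ such that for every real $y\ge y_0$ the interval $(y,(1+(\log y)^{-c})y]$ contains an element of $U$.
\end{lemma}

\begin{proof}
We use the convergents $P_i/Q_i$ of $\theta=\log p/\log q$; in this proof $C_1,c_2,\dots$ are positive constants depending on $p,q$. Since $P_i=O(Q_i)$, Theorem~\ref{thm:baker} and \eqref{eq:cf} give $1/Q_{i+1}>|Q_i\theta-P_i|\ge C_1^{-1}Q_i^{-\kappa}$, so $Q_{i+1}\le C_1Q_i^{\kappa}$ for large $i$. Let $H$ be large and choose $i$ with $Q_i\le H<Q_{i+1}$. Then $Q_i\ge c_2H^{1/\kappa}$. By \eqref{eq:cf},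
\[
|Q_{i-1}\theta-P_{i-1}|<\frac1{Q_i}\le c_2^{-1}H^{-1/\kappa},\qquad |Q_i\theta-P_i|<\frac1{Q_{i+1}}<\frac1H\le H^{-1/\kappa}.
\]
Because $e^x\le1+2x$ for $0\le x\le1$, the indices $i-1$ and $i$ provide positive integers $a,b,a',b'\le C_3H$ satisfying \eqref{eq:ab} with $\delta=C_3H^{-1/\kappa}$. Now $p^{a'}q^b\le e^{C_4H}$, so Lemma~\ref{lem:step} applies whenever $\log y\ge C_4H$. Take $H=(\log y)/C_4$ and $c=1/(2\kappa)$. For $y$ large, $\delta=C_3(C_4/\log y)^{1/\kappa}\le(\log y)^{-c}$.
\end{proof}

\paragraph{The economical reserve.} Fix $c$ from Lemma~\ref{lem:baker}, and fix $A,e,\mathcal B$ as in Lemma~\ref{lem:comp} with $r=0$. Let $\varepsilon=\frac1{2t}$, and for large $n$ put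
\[
R=\exp(n^\varepsilon),\qquad \delta=(\log R)^{-c}=n^{-c\varepsilon}\le\tfrac1{10}.
\]
Let $e_n$ be the least integer with $2^{e_n}\ge2R\Pi$, so $e_n=O(n^\varepsilon)$, and put
\[
\mathcal B_n=\{b\in U:\ R<b\le2R\Pi\},\qquad
\mathcal D_n=\{\Pi^ib:\ b\in\mathcal B_n,\ 0\le i\le n-e_n\}.
\]
By \eqref{eq:count} all elements of $\mathcal D_n$ divide $\Pi^n$, and $|\mathcal B_n|=O(n^{\varepsilon t})=O(n^{1/2})$, so $|\mathcal D_n|=O(n^{3/2})$.

The fast greedy algorithm must again leave a remainder that is not too small. Therefore the element to be subtracted is sought just above $M/(1+\delta)^2$, and not just below $M$.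

\begin{lemma}\label{lem:fast}
For $n$ large, every integer $M$ with $B_0\le M<R\Pi^{n-e_n+1}$ and $M\le\Pi^n$ is a sum of $O(n/\log n)$ distinct elements of $\mathcal D_n\cup\mathcal C_n$, with an implied constant independent of $n$ and $M$.
\end{lemma}

\begin{proof}
Suppose first that $M\ge2R$. Put $y=M/(1+\delta)^2$. Then $R\le y<R\Pi^{n-e_n+1}$, and we choose $0\le i\le n-e_n$ with $R\Pi^i\le y<R\Pi^{i+1}$. Put $y'=y\Pi^{-i}\in[R,R\Pi)$. Since $(\log y')^{-c}\le\delta$, Lemma~\ref{lem:baker} gives $b\in U$ with $y'<b\le(1+\delta)y'$, and $b\in\mathcal B_n$. So $v=\Pi^ib\in\mathcal D_n$ satisfies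
\[
\frac M{(1+\delta)^2}<v\le\frac M{1+\delta}.
\]
Put $M'=M-v$. Then
\[
\frac{\delta M}2\le\frac{\delta M}{1+\delta}\le M'<\frac{2\delta+\delta^2}{(1+\delta)^2}M\le2\delta M\le\frac M5<v ,
\]
and $M'\ge\delta R\ge B_0$ for $n$ large. Replace $M$ by $M'$ and repeat until the remainder is less than $2R$. Each step multiplies the remainder by at most $2\delta=2n^{-c\varepsilon}$, and the remainder starts at most $\Pi^n$ and stays at least $1$; so there are at most
\[
\frac{n\log\Pi}{\log(n^{c\varepsilon}/2)}=O(n/\log n)
\]
steps. Each chosen $v$ exceeds the remainder left after it, hence it exceeds all later choices and the final remainder.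

The final remainder (which is $M$ itself if $M<2R$) lies in $[B_0,2R)$. As $2R<2A\Pi^{n-e+1}$ for $n$ large, Lemma~\ref{lem:comp} writes it as a sum of at most $2A+\log_2(2R)=O(n^\varepsilon)$ distinct elements of $\mathcal C_n$, all smaller than the chosen $v$'s. Since $\varepsilon<1$, the total number of summands is $O(n/\log n)$.
\end{proof}

\paragraph{Construction for special values of $k$.} Fix a solution $y_1<\dots<y_\ell$. Let $n$ be large and $N=\Pi^n$, and let $j$ be minimal with $y_\ell^{\,j}\ge\Pi^{e_n}$; then $j=O(n^\varepsilon)$. Lemma~\ref{lem:exp} gives a solution $z_1<\dots<z_{k_0}=z:=y_\ell^{\,j}$ with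
\[
z\ge\Pi^{e_n},\qquad k_0=1+j(\ell-1)=O(n^\varepsilon),\qquad \log z=O(n^\varepsilon).
\]
The $z_i$ are products of at most $j$ of the $y_i$, so their prime exponents are $O(n^\varepsilon)$, and all $z_i$ divide $N$ for $n$ large. Apply Lemma~\ref{lem:pigeon} with $\mathcal R=\mathcal D_n\cup\mathcal C_n$. For (i), an integer $M$ with $N/(2z)\le M<N/z$ satisfies $B_0\le M<\Pi^{n-e_n}$, where the first inequality holds for $n$ large because $\log z=O(n^\varepsilon)$; so Lemma~\ref{lem:fast} applies and $L=O(n/\log n)$. For (ii), $|\mathcal R|=O(n^{3/2})$ and $(1+\log_2(2zn))^t=O(n^{\varepsilon t})=O(n^{1/2})$, while $t\ge2$. We obtain a constant $c_2>0$ and, for all large $n$, a number $K=K(n)$ with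
\begin{equation}\label{eq:K}
n\le K\le n+\frac{c_2n}{\log n}
\end{equation}
such that at least $\bigl(n^{t-1}/(2\Pi)\bigr)^n$ solutions have $K$ terms, all of them at most $\Pi^n$.

\paragraph{All admissible $k$.} By Proposition~\ref{prop:gcd} there is $s_0$ such that $G$ contains all multiples of $g$ that are at least $s_0$. The semigroup $G$ is finitely generated: given $m\in G$, it is generated by $m$ and the least elements of $G$ in those residue classes modulo $m$ that meet $G$. For each element $\gamma$ of a finite generating set fix a solution with $\gamma+1$ terms, and let $Y$ be the maximum of the largest terms of these solutions.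

Let $k\equiv1\pmod g$ be large, and put $n=\lfloor k-2c_2k/\log k\rfloor$ and $K=K(n)$. As $x/\log x$ is increasing for $x\ge3$, \eqref{eq:K} gives
\[
K\le k-\frac{2c_2k}{\log k}+\frac{c_2k}{\log k}=k-\frac{c_2k}{\log k}\le k-s_0 .
\]
Since $T_K>0$, we have $K\equiv1\equiv k\pmod g$, so $k-K\in G$. Write $k-K$ as a sum of at most $k$ generators $\gamma$, and expand successively by the corresponding fixed solutions. By Lemma~\ref{lem:exp} each expansion is injective, increases the number of terms by $\gamma$, and multiplies the largest term by at most $Y$. The solutions counted after \eqref{eq:K} thus give equally many solutions with $k$ terms and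
\[
x_k\le\Pi^nY^k\le C_0^{\,k},\qquad C_0=\Pi Y .
\]
The logarithm of their number is at least
\[
(t-1)\,n\log n-n\log(2\Pi)\ge(t-1)\,k\log k-O(k),
\]
because $n=k-O(k/\log k)$ implies $n\log n=k\log k-O(k)$. So there are at least $(c_0k^{t-1})^k$ of them for some constant $c_0>0$. This proves Theorem~\ref{thm:two}(a). \qed

\section{Upper bounds}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:two}(b)]
By \eqref{eq:count} at most $w=(1+k\log_2C)^t\le k^t(1+\log_2C)^t$ elements of $U$ are at most $C^k$. A solution with $x_k\le C^k$ is a set of $k$ of them, so there are at most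
\[
\frac{w^k}{k!}\le\Bigl(\frac{ew}k\Bigr)^k\le(C'k^{t-1})^k,\qquad C'=e(1+\log_2C)^t,
\]
such solutions. For $C\ge C_0$, this and (a) together give the second statement.
\end{proof}

Without a bound on $x_k$ one has to control the size of the terms. The bound we get for them is doubly exponential in $k$, but each term is determined within a factor $k$ by the preceding ones, and this saves one of the $t$ exponents.

\begin{proof}[Proof of Theorem~\ref{thm:two}(c)]
For a solution put $D_j=\operatorname{lcm}(x_1,\dots,x_j)$ for $0\le j\le k$, with $D_0=1$, and for $0\le j<k$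
\[
\rho_j=1-\sum_{i\le j}\frac1{x_i}=\sum_{i>j}\frac1{x_i}>0 .
\]
Let $0\le j<k$. Then $D_j\rho_j$ is a positive integer, so $\rho_j\ge1/D_j$. Since $\frac1{x_{j+1}}\le\rho_j\le\frac k{x_{j+1}}$,
\[
\rho_j^{-1}\le x_{j+1}\le k\rho_j^{-1}\le kD_j,\qquad D_{j+1}\le D_jx_{j+1}\le kD_j^2 .
\]
By induction $D_j\le k^{2^j-1}$, and therefore $k\rho_j^{-1}\le kD_j\le k^{2^j}$.

Now let $x_1,\dots,x_j$ be given. Then $\rho_j$ is determined, and $x_{j+1}\in[w,kw]$ with $w=\rho_j^{-1}$ and $kw\le k^{2^j}$. The exponents of $p_2,\dots,p_t$ in $x_{j+1}$ are at most $2^j\log_2k$. Once these are chosen, $x_{j+1}\in[w,kw]$ confines the exponent of $p_1$ to an interval of length $\log_{p_1}k\le\log_2k$. So the number of choices for $x_{j+1}$ is at most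
\[
(1+\log_2k)(1+2^j\log_2k)^{t-1}\le(1+\log_2k)^t\,2^{j(t-1)} .
\]
Multiplying over $0\le j\le k-1$ we obtain $T_k\le(1+\log_2k)^{tk}\,2^{(t-1)k(k-1)/2}$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BW} Baker and W\"ustholz, J. reine angew. Math. 442 (1993).
\bibitem{Birch} Birch, Proc. Cambridge Philos. Soc. 55 (1959), 370--373.
\bibitem{EFR} Egyptian Fractions With Restrictions, \texttt{https://www.impan.pl/download/pdf/aa154-2-1}.
\bibitem{FW} Fine and Wilf, Proc. AMS 16 (1965).
\end{thebibliography}

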